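\title{Compositions of polynomials tangent to the identity}

\begin{abstract}
Let $a$ and $b$ be complex polynomials of the form $z+O(z^2)$, of degrees at most $m+1$ and $n+1$. We prove that $a\circ b\equiv z \pmod{z^{m+n+2}}$ forces $a=b=z$. The proof is dynamical: a polynomial $z+cz^{k+1}+\cdots$ with $c\neq0$ has $k$ disjoint basins of attraction at the origin, each containing a critical value, while $a\circ b$ has at most $m+n$ critical values. We also prove a sharp form for compositions of $r$ polynomials of degrees at most $N_1+1,\dots,N_r+1$. With $M=\sum N_i$, the map that sends the factors to the first $M$ coefficients of the composition is finite and surjective of degree $M!/(N_1!\cdots N_r!)$, and its fibers over the jets $z+cz^{M+1}$, $c\ne0$, are reduced. The last fact rests on an area inequality for the push-forward of quadratic differentials.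
\end{abstract}

\section{Introduction}\label{sec:intro}

A polynomial $g\in\mathbb{C}[z]$ is \emph{tangent to the identity} if $g(0)=0$ and $g'(0)=1$, that is, $g=z+O(z^2)$. Degrees multiply under composition, so a composition of such polynomials equals $z$ only if every factor equals $z$. This paper asks how closely a composition can approximate $z$ at the origin when the degrees of the factors are bounded.

Fix integers $m,n\ge1$, let
\[
a=z(1+a_1z+\dots+a_mz^m),\qquad b=z(1+b_1z+\dots+b_nz^n)
\]
have complex coefficients, any of which may vanish, and write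
\[
a\circ b=a(b(z))=z(1+c_1z+\dots+c_Nz^N),\qquad N=(m+1)(n+1)-1 .
\]
Let $R(m,n)$ be the assertion: \emph{if $c_1=\dots=c_{m+n}=0$, then $a=b=z$.} The question whether $R(m,n)$ holds for all $m$ and $n$ comes from \cite{PPA}.

\begin{theorem}\label{thm:R}
The assertion $R(m,n)$ holds for all $m,n\ge1$.
\end{theorem}

The number $m+n$ is dictated by a count. The $c_l$ are polynomials in the $m+n$ unknowns $a_i,b_j$ and vanish at the origin. Fewer than $m+n$ of them cut out a set of positive dimension through the origin, so $m+n$ equations are the fewest that could suffice, and one guesses that they do. The count alone proves nothing, because the system could be degenerate; in positive characteristic it can be (Remark~\ref{rem:fields}).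

There is a second way to read the statement. Let $a^{-1}=z+O(z^2)$ be the formal power series inverse to $a$ under composition. Composing with $a^{-1}$ on the left shows that $a\circ b\equiv z$ is equivalent to $b\equiv a^{-1}$ modulo $z^{m+n+2}$, and a polynomial $b$ of degree at most $n+1$ with this property exists exactly when the coefficients of $z^{n+2},\dots,z^{n+m+1}$ in $a^{-1}$ vanish. So Theorem~\ref{thm:R} says: \emph{if $a$ is tangent to the identity, $\deg a\le m+1$, and $m$ consecutive coefficients of $a^{-1}$, those of $z^{n+2},\dots,z^{n+m+1}$ for some $n\ge1$, vanish, then $a=z$.} For $m=1$ this is visible at once: if $a=z+\alpha z^2$ with $\alpha\neq0$, then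
\[
a^{-1}=\frac{-1+\sqrt{1+4\alpha z}}{2\alpha}=\frac12\sum_{j\ge1}\binom{1/2}{j}4^j\alpha^{j-1}z^j
\]
has no vanishing coefficient. Our proof for general $m$ does not use formulas for coefficients at all.

We also prove a sharper statement, for any number of factors. For $N\ge1$ let
\[
E_N=\{z(1+x_1z+\dots+x_Nz^N)\}\cong\mathbb{C}^N .
\]
Fix $r\ge1$ and $N_1,\dots,N_r\ge1$, and put $M=\sum N_i$ and $E=E_{N_1}\times\dots\times E_{N_r}\cong\mathbb{C}^M$. For $g=(g_1,\dots,g_r)\in E$ write
\[
f=g_r\circ\dots\circ g_1=z(1+c_1z+c_2z^2+\cdots),
\]
so that each $c_l$ is a polynomial function on $E$. A \emph{critical value} of a polynomial $f$ is a number $f(p)$ with $p\in\mathbb{C}$ and $f'(p)=0$. A map is a \emph{submersion} at a point if its differential there is onto. A polynomial map $\Gamma\colon E\to\mathbb{C}^M$ is \emph{finite} if the ring $\mathbb{C}[E]$ of polynomial functions on $E$ is a finitely generated module over the subring generated by the components of $\Gamma$.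

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(1)] Let $g\in E$ with $f\ne z$, and let $k$ be such that $c_1=\dots=c_{k-1}=0\neq c_k$. Then $k$ is at most the number of distinct critical values of $f$, which is at most $\sum(\deg g_i-1)\le M$. Moreover $(c_1,\dots,c_k)\colon E\to\mathbb{C}^k$ is a submersion at $g$.
\item[(2)] One has $c_1=\dots=c_M=0$ only at $g=(z,\dots,z)$. The map $\Gamma=(c_1,\dots,c_M)\colon E\to\mathbb{C}^M$ is finite and surjective, and $\mathbb{C}[E]$ is a free $\mathbb{C}[c_1,\dots,c_M]$-module of rank
\[
\mu=\frac{M!}{N_1!\cdots N_r!}.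
\]
Thus every jet $z+c_1z^2+\dots+c_Mz^{M+1}$ modulo $z^{M+2}$ is such a composition, in exactly $\mu$ ways counted with multiplicity.
\item[(3)] For each $c\in\mathbb{C}\setminus\{0\}$ there are exactly $\mu$ distinct $g\in E$ with $f\equiv z+cz^{M+1}\pmod{z^{M+2}}$. For each of them $\deg g_i=N_i+1$ for all $i$, and $f$ has exactly $M$ distinct critical values.
\end{enumerate}
\end{theorem}

For two factors, $M=m+n$ and $\mu=\binom{m+n}{m}$. Part (3) shows that, for any $m$ and $n$, the hypothesis of $R(m,n)$ cannot be weakened to $c_1=\dots=c_{m+n-1}=0$.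

The proof of Theorem~\ref{thm:R} bounds the index $k$ of the first nonzero coefficient by a global invariant of $f$. Counting critical \emph{points} is useless here: $a\circ b$ may have $N$ of them, and $k\le N$ is trivial. But a composition has few critical \emph{values}, and the dynamics of $f$ near the origin forces $k$ of them. Section~\ref{sec:example} shows this for two quadratic factors, Section~\ref{sec:basins} proves the lower bound, and Section~\ref{sec:values} proves the upper bound and Theorem~\ref{thm:R}. The submersion statement is proved in Section~\ref{sec:transv} by duality between vector fields and quadratic differentials. Section~\ref{sec:count} derives the exact counts.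

\section{Two quadratic factors}\label{sec:example}

Let $a=z+\alpha z^2$ and $b=z+\beta z^2$. Then
\[
a\circ b=z+\beta z^2+\alpha(z+\beta z^2)^2=z+(\alpha+\beta)z^2+2\alpha\beta z^3+\alpha\beta^2z^4 .
\]
So $c_1=\alpha+\beta$ and $c_2=2\alpha\beta$ vanish together only for $\alpha=\beta=0$, which is $R(1,1)$. All of Theorem~\ref{thm:sharp} can be seen here. The ring $\mathbb{C}[\alpha,\beta]$ is free over the symmetric polynomials with basis $1,\alpha$, so $\mu=2$. The equations $c_1=0$, $c_2=c\ne0$ have the two solutions $\alpha=-\beta$, $\beta^2=-c/2$, and the Jacobian determinant $2(\alpha-\beta)$ of $(c_1,c_2)$ is nonzero at both.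

This computation does not generalize; the following picture does. Take $a=z-z^2$ and $b=z+z^2$, so that
\[
f=a\circ b=z-2z^3-z^4,\qquad f'=a'(b)\,b'=(1-2z-2z^2)(1+2z).
\]
There are three critical points but only two critical values. The two roots of $1-2z-2z^2$ are mapped by $b$ to the critical point $\frac12$ of $a$ and share the value $a(\frac12)=\frac14$, and the critical point $-\frac12$ of $b$ has the value $a(-\frac14)=-\frac5{16}$.

Now iterate $f$. For real $x$ with $0<|x|\le\frac5{16}$ the ratio $f(x)/x=1-x^2(2+x)$ lies in $(0,1)$. Hence the orbit of $x$ keeps its sign, decreases in absolute value, and converges to a fixed point of $f$; the fixed points are $0$ and $-2$, so the limit is $0$. The origin attracts points along two directions, the positive and the negative real axis, and each direction captures one critical value: $\frac14$ from the right, $-\frac5{16}$ from the left. A polynomial $z+cz^4+\cdots$ with $c\ne0$ has three attracting directions and would need three critical values, which a composition of two quadratic polynomials does not have. This is the proof of $R(1,1)$ that extends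 to all $m$ and $n$.

\section{Attracting basins and critical values}\label{sec:basins}

Let $f\neq z$ be a polynomial tangent to the identity. Its \emph{tangency order} is the integer $k\ge1$ with $f=z+cz^{k+1}+O(z^{k+2})$, $c\ne0$. In particular $\deg f\ge 2$.

\begin{proposition}[Fatou--Leau]\label{prop:FL}
A polynomial $f\in\mathbb{C}[z]$ of tangency order $k$ has at least $k$ distinct critical values.
\end{proposition}

Near $0$ the map $f$ multiplies $z$ by about $1+cz^k$, so it moves points straight toward $0$ along the $k$ rays where $cz^k<0$. We attach to each ray a domain $U_j$ of points attracted along it. If $U_j$ had no critical point, $f$ would be an automorphism of $U_j$ and would preserve hyperbolic distances; but consecutive points of an orbit come hyperbolically close. Three standard facts are needed. A \emph{domain} is a connected open subset of $\mathbb{C}$.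

\begin{enumerate}
\item[(A)] A domain $U$ is simply connected if and only if, for every Jordan polygon $\gamma\subset U$, the bounded component of $\mathbb{C}\setminus\gamma$ lies in $U$.
\item[(B)] A proper local homeomorphism between domains is a finite covering map (proper means that preimages of compact sets are compact). A covering of a simply connected domain by a domain is a homeomorphism.
\item[(C)] A simply connected domain $U\ne\mathbb{C}$ carries the hyperbolic distance $d_U$, transported by a Riemann map from the metric $2|dz|/(1-|z|^2)$ on the unit disc. By the Schwarz--Pick lemma, a holomorphic map $\psi\colon U\to U'$ between such domains satisfies $d_{U'}(\psi(x),\psi(y))\le d_U(x,y)$; hence conformal automorphisms of $U$ are isometries. On the half-plane $H_R=\{\operatorname{Re}w>R\}$ the distance is the infimum of $\int|dw|/(\operatorname{Re}w-R)$ over paths joining the two points.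
\end{enumerate}

\begin{proof}[Proof of Proposition~\ref{prop:FL}]
\emph{Step 1: petals.} We need a coordinate in which the slow motion toward $0$ becomes uniform. The function $w(z)=-1/(kcz^k)$ has derivative $1/(cz^{k+1})$, so the displacement $cz^{k+1}$ changes $w$ by about $1$.

Let $v_1,\dots,v_k$ be the unit complex numbers with $cv^k=-|c|$, and let $S_j=\{z\ne0:|\arg(z/v_j)|<\pi/k\}$. The $v_j$ are equally spaced, so these sectors are disjoint. On $S_j$ we have $w(z)=(k|c|)^{-1}(z/v_j)^{-k}$, a bijection onto $\mathbb{C}\setminus(-\infty,0]$ with inverse $\psi_j(w)=v_j(k|c|w)^{-1/k}$ (principal branch). For $R>0$ define the \emph{petal}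
\[
P_j=\psi_j(H_R)=\Big\{\varrho e^{i\theta}v_j:\ |\theta|<\frac{\pi}{2k},\ \ 0<\varrho^k<\frac{\cos k\theta}{k|c|R}\Big\}.
\]
It lies in the middle half of the sector $S_j$ and shrinks to $0$ as $R\to\infty$. Since $f(z)/z\to1$ as $z\to0$, for large $R$ we have $|\arg(f(z)/z)|<\pi/(2k)$ on $P_j$, so $f(P_j)\subset S_j$. Moreover
\[
w(f(z))=w(z)\big(1+cz^k+O(z^{k+1})\big)^{-k}=w(z)\big(1-kcz^k+O(z^{k+1})\big)=w(z)+1+O(|z|).
\]
Fix $R$ so large that, for every $j$, the map $F_j=\psi_j^{-1}\circ f\circ\psi_j$ is defined on $H_R$ and satisfies
\begin{equation}\label{eq:transl}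
|F_j(w)-w-1|\le\tfrac12\qquad(w\in H_R).
\end{equation}
Then $\operatorname{Re}F_j(w)\ge\operatorname{Re}w+\frac12$, so $F_j(H_R)\subset H_R$ and $f(P_j)\subset P_j$.

\emph{Step 2: basins.} On the petal $f$ is not onto, so it need not be an isometry there. We enlarge the petal to a domain on which $f$ is proper. Write $f^i$ for the $i$-th iterate and let $B_j=\bigcup_{i\ge0}(f^i)^{-1}(P_j)$, the set of points whose orbit enters $P_j$. Since $f(P_j)\subset P_j$, this is an increasing union of open sets, and $f^{-1}(B_j)=B_j$, because the orbit of $z$ eventually lies in $P_j$ if and only if the orbit of $f(z)$ does. The $B_j$ are pairwise disjoint: a point of $B_j\cap B_l$ has $f^i(z)\in P_j\cap P_l$ for large $i$, and $P_j\cap P_l=\emptyset$ for $j\ne l$. Each $B_j$ is bounded: since $\deg f\ge2$, there is $\rho$ with $|f(z)|>2|z|$ for $|z|>\rho$, so such $z$ have orbits tending to $\infty$, whereas orbits of points of $B_j$ end in the bounded set $P_j$. Let $U_j$ be the component of $B_j$ that contains $P_j$. The set $f(U_j)$ is connected, lies in $B_j$ and meets $P_j$, so $f(U_j)\subset U_j$.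

\emph{Step 3: $f\colon U_j\to U_j$ is proper.} Let $K\subset U_j$ be compact and let $z_i\in U_j$ with $f(z_i)\in K$. Since $U_j$ is bounded, a subsequence converges to some $z\in\mathbb{C}$, and $f(z)\in K\subset B_j$ gives $z\in B_j$. The component of $B_j$ containing $z$ is open, so it contains some $z_i$ and equals $U_j$. Thus $z\in U_j\cap f^{-1}(K)$, and this set is compact.

\emph{Step 4: $U_j$ is simply connected.} Let $\gamma\subset U_j$ be a Jordan polygon and $D$ the bounded component of its complement. By compactness $f^i(\gamma)\subset P_j$ for some $i$. The set $G=f^i(D)$ is bounded and open. A boundary point of $G$ lies in $f^i(\overline D)$ but not in $G$, so $\partial G\subset f^i(\gamma)\subset P_j$. By the polar description of $P_j$, every point of $\mathbb{C}\setminus P_j$ is joined to $\infty$ by a ray from it that avoids $P_j$: move radially outward, and from $0$ in the direction $-v_j$. Such a ray does not meet $\partial G$ and eventually leaves $G$, so it is disjoint from $G$. Hence $G\subset P_j$ and $D\subset B_j$. The connected set $D\cup\gamma\subset B_j$ meets $U_j$, so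 $D\subset U_j$, and (A) applies.

\emph{Step 5: $U_j$ contains a critical point.} Suppose not. Then $f\colon U_j\to U_j$ is a proper local homeomorphism, so by (B) and Step 4 a conformal automorphism, and by (C) an isometry of $d_{U_j}$ (the domain $U_j$ is bounded, so $U_j\neq\mathbb{C}$). Take $w_0\in H_R$, and let $w_i=F_j^i(w_0)$ and $z_i=\psi_j(w_i)=f^i(z_0)$. By \eqref{eq:transl}, $w_1\ne w_0$, so $d_{U_j}(z_i,z_{i+1})=d_{U_j}(z_0,z_1)>0$ for all $i$. On the other hand the segment $[w_i,w_{i+1}]$ has length at most $\frac32$ and lies in $\{\operatorname{Re}w\ge\operatorname{Re}w_i\}$. The Schwarz--Pick lemma for $\psi_j\colon H_R\to U_j$ gives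
\[
d_{U_j}(z_i,z_{i+1})\le d_{H_R}(w_i,w_{i+1})\le\frac{3/2}{\operatorname{Re}w_i-R}\longrightarrow0,
\]
since $\operatorname{Re}w_i\ge\operatorname{Re}w_0+i/2$. This is a contradiction.

So each $U_j$ contains a critical point $p_j$, and $f(p_j)\in U_j$ by Step 2. The domains $U_1,\dots,U_k$ are disjoint, so the $k$ critical values $f(p_j)$ are distinct.
\end{proof}

The invariance $f(U_j)\subset U_j$ is what upgrades $k$ critical points to $k$ critical values. That $f$ is a polynomial enters through the boundedness of $B_j$. Some global hypothesis is needed: $z/(1-z)=z+z^2+\cdots$ acts as $w\mapsto w+1$ in the coordinate $w=-1/z$ and has no critical point.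

\section{Critical values of a composition}\label{sec:values}

We use the notation of Theorem~\ref{thm:sharp} and put $f_0=z$, $f_i=g_i\circ\dots\circ g_1$, so that $f_r=f$.

\begin{lemma}\label{lem:upper}
The polynomial $f=g_r\circ\dots\circ g_1$ has at most $\sum_{i}(\deg g_i-1)\le M$ distinct critical values.
\end{lemma}

\begin{proof}
By the chain rule $f'=\prod_{i=1}^r g_i'(f_{i-1})$. If $f'(p)=0$, then for some $i$ the point $\xi=f_{i-1}(p)$ is a root of $g_i'$, and $f(p)=(g_r\circ\dots\circ g_i)(\xi)$ depends only on $i$ and $\xi$. Since $g_i'(0)=1$, the polynomial $g_i'$ is nonzero and has at most $\deg g_i-1\le N_i$ roots.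
\end{proof}

If $f\neq z$, the integer $k$ of Theorem~\ref{thm:sharp}(1) is the tangency order of $f$, and Proposition~\ref{prop:FL} and Lemma~\ref{lem:upper} give
\begin{equation}\label{eq:chain}
k\ \le\ \#\{\text{critical values of }f\}\ \le\ \sum_{i=1}^r(\deg g_i-1)\ \le\ M .
\end{equation}
These are the inequalities of Theorem~\ref{thm:sharp}(1).

\begin{proposition}\label{prop:zero}
If $c_1=\dots=c_M=0$ at $g\in E$, then $g=(z,\dots,z)$.
\end{proposition}

\begin{proof}
If $f\ne z$, its tangency order is at least $M+1$, contrary to \eqref{eq:chain}. So $f=z$. Then $\prod\deg g_i=1$, each $g_i$ has degree $1$, and being tangent to the identity it equals $z$.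
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:R}]
Apply Proposition~\ref{prop:zero} with $r=2$, $g_1=b$, $g_2=a$, $N_1=n$, $N_2=m$.
\end{proof}

\begin{remark}\label{rem:fields}
Theorem~\ref{thm:R} holds over every field of characteristic $0$: the finitely many coefficients of $a$ and $b$ generate a field that embeds in $\mathbb{C}$. It fails in every characteristic $p>0$. For $a=z+z^p$ and $b=z-z^p$, so $m=n=p-1$, one has $a\circ b=z-z^p+(z-z^p)^p=z-z^{p^2}$. Thus $c_1=\dots=c_{p^2-2}=0$, and $p^2-2\ge 2p-2=m+n$. For $p=2$ the culprit is the factor $2$ in $c_2=2\alpha\beta$ from Section~\ref{sec:example}.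
\end{remark}

\section{Transversality}\label{sec:transv}

Fix $g\in E$ with $f\ne z$ of tangency order $k$, and let $c=c_k(g)$. We prove that $(c_1,\dots,c_k)$ is a submersion at $g$. If not, some nonzero linear form kills the image of the differential. We represent this form by a rational function $s$, show that the quadratic differential $s\,dz^2$ is fixed by the push-forward under $f$, and rule this out by comparing areas.

\subsection{The differential and its dual}

A tangent vector to $E$ at $g$ is a tuple $(\beta_1,\dots,\beta_r)$ with $\beta_i\in z^2\mathbb{C}[z]$ and $\deg\beta_i\le N_i+1$. We only use those with $\deg\beta_i\le\deg g_i$; in particular factors equal to $z$ are not varied. Let $h$ be the derivative at $t=0$ of $(g_r+t\beta_r)\circ\dots\circ(g_1+t\beta_1)$. Then $h=O(z^2)$, and the differential of $(c_1,\dots,c_k)$ sends $(\beta_i)$ to the coefficients of $z^2,\dots,z^{k+1}$ in $h$. The variation of $g_i$ contributes $(g_r\circ\dots\circ g_{i+1})'(f_i)\cdot\beta_i(f_{i-1})$ to $h$, while $f'=(g_r\circ\dots\circ g_{i+1})'(f_i)\cdot g_i'(f_{i-1})\cdot f_{i-1}'$. Hence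
\begin{equation}\label{eq:variation}
\frac{h}{f'}=\sum_{i=1}^r\frac{(\beta_i/g_i')\circ f_{i-1}}{f_{i-1}'} .
\end{equation}
The $i$-th term is the vector field $(\beta_i/g_i')\,\partial_u$ pulled back by $u=f_{i-1}(z)$. A vector field $\nu\,\partial_z$ is paired invariantly with a quadratic differential $s\,dz^2$: their product is the $1$-form $s\nu\,dz$, whose residue does not depend on the coordinate. So linear forms should be written as residues against quadratic differentials, and the space that detects the coefficients of $z^2,\dots,z^{k+1}$ is
\[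
V=\operatorname{span}\{z^{-j}:3\le j\le k+2\}.
\]
Equivalently, $V$ consists of the rational functions with no pole outside $0$, pole order at most $k+2$ at $0$, and decay $O(z^{-3})$ at $\infty$. For a meromorphic germ $t$ at $0$ of pole order at most $k+2$, let $[t]\in V$ be the sum of the terms $z^{-j}$, $j\ge3$, of its Laurent series. For a holomorphic germ $\varphi=z+O(z^2)$ let $\varphi^*t=t(\varphi)\,\varphi'^{\,2}$, the pull-back of $t\,dz^2$. Then $(\varphi\circ\eta)^*=\eta^*\varphi^*$, and $\varphi^*$ does not raise pole orders. Since $t-[t]$ has pole order at most $2$, so has $\varphi^*(t-[t])$, and therefore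
\begin{equation}\label{eq:trunc}
[\varphi^*t]=[\varphi^*[t]] .
\end{equation}
Let $\varphi_i=z+O(z^2)$ be the local inverse of $f_i$ at $0$.

\begin{lemma}\label{lem:dual}
Suppose that $(c_1,\dots,c_k)$ is not a submersion at $g$. Then there is $s_0\in V\setminus\{0\}$ such that the functions $s_i=[\varphi_i^*s_0]\in V$ satisfy $s_r=s_0$ and, for $i=1,\dots,r$,
\begin{equation}\label{eq:res}
\operatorname{Res}_0\Big(s_{i-1}\,\frac{\beta}{g_i'}\,du\Big)=0\quad\text{for all }\beta\in u^2\mathbb{C}[u]\text{ with }\deg\beta\le\deg g_i .
\end{equation}
\end{lemma}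

\begin{proof}
There is $(\lambda_1,\dots,\lambda_k)\neq0$ such that $\sum\lambda_l\cdot(\text{coefficient of }z^{l+1}\text{ in }h)=0$ for all variations. With $s_0=\sum\lambda_lz^{-l-2}$ this reads $\operatorname{Res}_0(s_0h\,dz)=0$. Since $f'=1+O(z^k)$ and $h=O(z^2)$, we have $h/f'-h=O(z^{k+2})$, and $s_0$ has pole order at most $k+2$; hence $\operatorname{Res}_0(s_0\,(h/f')\,dz)=0$. Vary $g_i$ alone, by $\beta$, and substitute $z=\varphi_{i-1}(u)$ in the $i$-th term of \eqref{eq:variation}. Both $dz/du$ and $1/f_{i-1}'(z)$ equal $\varphi_{i-1}'(u)$, so the form becomes $(\varphi_{i-1}^*s_0)\,(\beta/g_i')\,du$. As $\beta/g_i'=O(u^2)$, replacing $\varphi_{i-1}^*s_0$ by $s_{i-1}$ changes the form by a holomorphic one. This proves \eqref{eq:res}.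

The local inverse of $f$ is $\varphi_r=z-cz^{k+1}+O(z^{k+2})$, with $\varphi_r'=1+O(z^k)$. So $\varphi_r^*z^{-j}=z^{-j}+O(z^{k-j})$, and $k-j\ge-2$ for $j\le k+2$. Hence $[\varphi_r^*s_0]=s_0$.
\end{proof}

\subsection{Push-forward}

The identity $s_r=s_0$ holds for every $s_0\in V$ and only concerns germs at $0$, so it cannot give a contradiction by itself. The role of \eqref{eq:res} is to make the passage from $s_{i-1}$ to $s_i$ a global operation. For a nonconstant polynomial $p$ and a rational function $s$, define the \emph{push-forward}
\[
p_*s(y)=\sum_{p(z)=y}\frac{s(z)}{p'(z)^2}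
\]
for generic $y$. It is the sum of the pull-backs of $s\,dz^2$ under the branches of $p^{-1}$. It is the trace of $s/p'^2$ for the field extension $\mathbb{C}(z)/\mathbb{C}(p)$, hence a rational function of $y$. Grouping the preimages of $y$ under $p\circ q$ by their image under $q$, and using $(p\circ q)'=p'(q)\,q'$, gives $(p\circ q)_*=p_*q_*$.

\begin{example}\label{ex:push}
Take $g_1=z+z^2$ and $g_2=z-z^2$ as in Section~\ref{sec:example}, so $k=2$, and let $s_0=(\lambda_1z+\lambda_2)/z^4$. Condition \eqref{eq:res} for $i=1$, $\beta=u^2$ asks that the coefficient $\lambda_1-2\lambda_2$ of $u$ in $(\lambda_1u+\lambda_2)/(1+2u)$ vanish. So $s_0=\lambda(1+2z)/z^4$: \emph{the numerator is divisible by $g_1'$}. From $\varphi_1=u-u^2+O(u^3)$ we get $\varphi_1^{-4}\varphi_1'^{\,2}=u^{-4}+O(u^{-2})$ and $\varphi_1^{-3}\varphi_1'^{\,2}=u^{-3}+O(u^{-2})$, so $s_1=\lambda(1+2u)/u^4$. Now compute the push-forward. If $z_1,z_2$ are the roots of $z+z^2=y$, then $z_1+z_2=-1$, $z_1z_2=-y$, $1+2z_1=z_1-z_2=-(1+2z_2)$, and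
\[
(g_1)_*\frac{1+2z}{z^4}=\frac{z_1^{-4}-z_2^{-4}}{z_1-z_2}=-\frac{(z_1+z_2)(z_1^2+z_2^2)}{(z_1z_2)^4}=\frac{1+2y}{y^4}.
\]
So \emph{the local object $s_1$ is the global push-forward $(g_1)_*s_0$}. Finally \eqref{eq:res} for $i=2$ asks that the coefficient $4\lambda$ of $u$ in $\lambda(1+2u)/(1-2u)$ vanish, so $s_0=0$. The two emphasized facts are general; the last computation will be replaced by an area argument.
\end{example}

In the next two lemmas $p$ is a polynomial tangent to the identity, of degree $d\ge1$, and $\varphi$ is its local inverse at $0$.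

\begin{lemma}\label{lem:div}
Let $s\in V$ satisfy $\operatorname{Res}_0(s\,\beta/p'\,du)=0$ for all $\beta\in u^2\mathbb{C}[u]$ with $\deg\beta\le d$. Then $s/p'$ has no pole outside $0$.
\end{lemma}

\begin{proof}
Write $s=S/u^{k+2}$ with $S\in\mathbb{C}[u]$, $\deg S\le k-1$. We show that $p'$ divides $S$. Otherwise $S/p'=S_1/Q_1$ in lowest terms, where $Q_1$ divides $p'$, $\deg Q_1\ge1$ and $\deg S_1\le k-1$. Let $u_0$ be a root of $Q_1$. Then $u_0\ne0$ because $p'(0)=1$, and $S_1(u_0)\ne0$. We choose $\beta$ so as to cancel all poles at critical points except a simple one at $u_0$: let $\beta=u^2Q_1/(u-u_0)$, of degree at most $2+(d-1)-1=d$. Then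
\[
s\,\frac{\beta}{p'}\,du=\frac{S_1\,du}{u^k(u-u_0)} .
\]
The rational function is $O(u^{-2})$ at $\infty$, so its finite residues sum to zero. The residue at $u_0$ is $S_1(u_0)/u_0^k\ne0$, so the residue at $0$ is nonzero, a contradiction.
\end{proof}

\begin{lemma}\label{lem:push}
Let $s\in V$ be such that $L=s/p'$ has no pole outside $0$. Then $p_*s=[\varphi^*s]$.
\end{lemma}

\begin{proof}
Put $T=p_*s$, a sum of values of $L/p'$. We bound $T$ near each point of the sphere. As $y\to y_0\in\mathbb{C}$, the preimages of $y$ tend to preimages of $y_0$. Let $z_0\ne0$ be a preimage of $y_0$ of multiplicity $e\geq1$. Near $z_0$, the quantity $|p(z)-y_0|$ is comparable to $|z-z_0|^e$, $|p'(z)|$ is comparable to $|z-z_0|^{e-1}$, and $L$ is bounded. So the preimages of $y$ near $z_0$ contribute $O(|y-y_0|^{-(e-1)/e})=o(|y-y_0|^{-1})$. (Without the hypothesis on $L$ the exponent would double and a pole could appear at a critical value.)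

If $y_0\ne0$, all its preimages are nonzero because $p(0)=0$. Then $T=o(|y-y_0|^{-1})$, and the rational function $T$ has no pole at $y_0$. If $y_0=0$, the preimage $0$ is simple and contributes $s(\varphi(y))\varphi'(y)^2$. So $T-\varphi^*s$ is meromorphic and $o(|y|^{-1})$ at $0$, hence holomorphic; thus $T$ has pole order at most $k+2$ and $[T]=[\varphi^*s]$. As $y\to\infty$, all preimages have $|z|$ comparable to $|y|^{1/d}$, and $s/p'^2=O(|z|^{-3-2(d-1)})=O(|y|^{-2-1/d})$. A rational function that is $o(|y|^{-2})$ is $O(|y|^{-3})$. Therefore $T\in V$, and $T=[T]=[\varphi^*s]$.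
\end{proof}

\subsection{No invariant quadratic differential}

A quadratic differential $s\,dz^2$ defines the area measure $|s|\,dA$, where $dA$ is Lebesgue measure. Since the real Jacobian of $f$ is $|f'|^2$, for measurable $Y\subset\mathbb{C}$
\begin{equation}\label{eq:area}
\int_Y\sum_{f(z)=y}\frac{|s(z)|}{|f'(z)|^2}\,dA(y)=\int_{f^{-1}(Y)}|s|\,dA .
\end{equation}
By the triangle inequality push-forward does not increase total area, and if $f_*s=s$ there can be no cancellation between branches. The difficulty is that $s\in V$ has infinite area near $0$. We cut out a small disc and show that the error tends to $0$.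

\begin{proposition}\label{prop:nofixed}
Let $f$ have tangency order $k$ and let $s\in V$ satisfy $f_*s=s$. Then $s=0$.
\end{proposition}

\begin{proof}
Suppose $s\ne0$. Let $d=\deg f\ge2$ and let $\varphi$ be the local inverse of $f$ at $0$. For generic $y$ put
\[
\delta(y)=\sum_{f(z)=y}\frac{|s(z)|}{|f'(z)|^2}-|s(y)|,
\]
which is nonnegative because $s(y)=f_*s(y)$. For small $\varepsilon>0$ let $D=\{|z|<\varepsilon\}$ and $D'=\varphi(D)$. Then $D'\subset f^{-1}(D)$, so $f^{-1}(\mathbb{C}\setminus D)\subset\mathbb{C}\setminus D'$. The function $|s|$ is integrable outside any neighborhood of $0$, since $s=O(z^{-3})$ at $\infty$. By \eqref{eq:area},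
\begin{equation}\label{eq:Delta}
\int_{\mathbb{C}\setminus D}\delta\,dA\ \le\ \int_{\mathbb{C}\setminus D'}|s|\,dA-\int_{\mathbb{C}\setminus D}|s|\,dA\ =:\ \Delta_\varepsilon .
\end{equation}

\emph{Step 1: $\Delta_\varepsilon\to0$ as $\varepsilon\to0$.} The domain $D'$ bulges out of $D$ in the attracting directions and recedes in the repelling ones, and the two effects cancel to leading order. To see this we describe $D'$ in polar coordinates. We have $\log(\varphi(y)/y)=-cy^k+O(y^{k+1})$. For $y=\varepsilon e^{it}$, the real and imaginary parts give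
\[
|\varphi(y)|=\varepsilon\big(1-\operatorname{Re}(c\,\varepsilon^ke^{ikt})+O(\varepsilon^{k+1})\big),\qquad \theta(t):=\arg\varphi(y)=t+O(\varepsilon^k),
\]
uniformly in $t$. Also $\theta'(t)=\operatorname{Re}(y\varphi'(y)/\varphi(y))\to1$ and $\theta(t+2\pi)=\theta(t)+2\pi$, so each ray from $0$ meets the curve $\varphi(\partial D)$ in exactly one point, at a distance $\rho(\theta)$. As $D'$ is a bounded domain with boundary $\varphi(\partial D)$, it equals $\{\varrho e^{i\theta}:\varrho<\rho(\theta)\}$. Replacing $t$ by $\theta$ costs $O(\varepsilon^{2k})=O(\varepsilon^{k+1})$ inside the parentheses, so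
\[
\varepsilon-\rho(\theta)=\varepsilon^{k+1}\operatorname{Re}(c\,e^{ik\theta})+O(\varepsilon^{k+2}).
\]
Let $j$ be the pole order of $s$ at $0$, so $3\le j\le k+2$ and $|s(z)|=A|z|^{-j}(1+O(|z|))$ with $A>0$. For $\varrho$ between $\rho(\theta)$ and $\varepsilon$ we have $\varrho=\varepsilon(1+O(\varepsilon^k))$, hence $|s|\varrho=A\varepsilon^{1-j}+O(\varepsilon^{2-j})$. The inner integral below is signed and runs over an interval of length $O(\varepsilon^{k+1})$, so
\[
\Delta_\varepsilon=\int_0^{2\pi}\!\!\int_{\rho(\theta)}^{\varepsilon}|s|\,\varrho\,d\varrho\,d\theta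
=A\varepsilon^{1-j}\int_0^{2\pi}(\varepsilon-\rho(\theta))\,d\theta+O(\varepsilon^{k+3-j}).
\]
Since $\int_0^{2\pi}\operatorname{Re}(ce^{ik\theta})\,d\theta=0$, the remaining integral is $O(\varepsilon^{k+2})$. Thus $\Delta_\varepsilon=O(\varepsilon^{k+3-j})=O(\varepsilon)$, because $j\le k+2$.

\emph{Step 2: equality in the triangle inequality is impossible.} The left side of \eqref{eq:Delta} is nonnegative and does not decrease as $\varepsilon\to0$, so Step 1 gives $\delta=0$ almost everywhere. Let $W$ be a disc that avoids $0$, the critical values of $f$, the zeros of $s$ and their images under $f$. On $W$ there are $d$ holomorphic branches $z_1,\dots,z_d$ of $f^{-1}$. They avoid $0$ and the zeros of $s$, so $\sigma_i=s(z_i)\,z_i'^{\,2}$ is holomorphic and nowhere zero on $W$. We have $\sum\sigma_i=s$ and, by continuity of $\delta$ on $W$, $\sum|\sigma_i|=|s|$. Hence the numbers $\sigma_i/s$ have sum $1$ and absolute values of sum $1$, so they are positive reals. A holomorphic function with real values on a disc is constant, so $\sigma_1=\lambda s$ with $\lambda>0$. Setting $y=f(z)$ we get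
\[
s(z)=\lambda\,s(f(z))\,f'(z)^2
\]
on the open set $z_1(W)$, hence as rational functions. If $s$ vanishes to order $l\ge3$ at $\infty$, comparing growth at $\infty$ gives $-l=-ld+2(d-1)$, that is, $(d-1)(l-2)=0$. This is impossible for $d\ge2$ and $l\ge3$.
\end{proof}

The bound $k+2$ on the pole order cannot be dropped. By Example~\ref{ex:push}, the polynomial $z+z^2$, of tangency order $1$, fixes $(1+2z)/z^4$, whose pole order is $4=k+3$; there Step 1 only gives $\Delta_\varepsilon=O(1)$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(1)]
The inequalities are \eqref{eq:chain}. Suppose that $(c_1,\dots,c_k)$ is not a submersion at $g$, and let $s_0,\dots,s_r$ be as in Lemma~\ref{lem:dual}. Let $\eta_i$ be the local inverse of $g_i$ at $0$; from $f_i=g_i\circ f_{i-1}$ we get $\varphi_i=\varphi_{i-1}\circ\eta_i$. By \eqref{eq:res} and Lemma~\ref{lem:div}, $s_{i-1}/g_i'$ has no pole outside $0$. Lemma~\ref{lem:push} and \eqref{eq:trunc} give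
\[
(g_i)_*s_{i-1}=[\eta_i^*s_{i-1}]=[\eta_i^*\varphi_{i-1}^*s_0]=[\varphi_i^*s_0]=s_i .
\]
Therefore $f_*s_0=(g_r)_*\cdots(g_1)_*s_0=s_r=s_0$ with $s_0\ne0$, contrary to Proposition~\ref{prop:nofixed}.
\end{proof}

\section{Counting the factorizations of a jet}\label{sec:count}

Proposition~\ref{prop:zero} concerns the single fiber $\Gamma^{-1}(0)$. A grading spreads this information to all fibers. Let $x_{i,l}$ be the coefficient of $z^{l+1}$ in $g_i$, so that $\mathbb{C}[E]$ is the polynomial ring in the $M$ variables $x_{i,l}$, $1\le l\le N_i$, and give $x_{i,l}$ the weight $l$. For $\lambda\ne0$ put $g^\lambda(z)=\lambda^{-1}g(\lambda z)$. This conjugation multiplies the coefficient of $z^{l+1}$ by $\lambda^l$ and commutes with composition: $g_r^\lambda\circ\dots\circ g_1^\lambda=f^\lambda$. So replacing each $x_{i,l}$ by $\lambda^lx_{i,l}$ multiplies $c_l$ by $\lambda^l$, which means that $c_l$ is homogeneous of degree $l$.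

We recall the algebraic fact to be applied. Let $A$ be a polynomial ring over $\mathbb{C}$ in $M$ variables of positive weights, and let $\theta_1,\dots,\theta_M\in A$ be homogeneous of positive degree with the origin as only common zero. By the Nullstellensatz a power of each variable lies in the ideal $(\theta_1,\dots,\theta_M)$, so the quotient of $A$ by it has finite dimension. Homogeneous lifts of a basis of the quotient generate $A$ as a module over $B=\mathbb{C}[\theta_1,\dots,\theta_M]$, by induction on the degree. Thus $A$ is finite over $B$, the transcendence degree of $B$ is $M$, and the $\theta_l$ are algebraically independent: they form a \emph{homogeneous system of parameters}. Since $A$ is Cohen--Macaulay, it is a free $B$-module with a homogeneous basis; see \cite{BH} or \cite{St}.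

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(2)]
The first sentence is Proposition~\ref{prop:zero}. It allows us to take $A=\mathbb{C}[E]$ and $\theta_l=c_l$, so $\Gamma$ is finite and $A$ is free over the polynomial ring $B=\mathbb{C}[c_1,\dots,c_M]$. To find the rank, compare Hilbert series $\sum_n(\dim A_n)\,t^n$. A polynomial ring with generators of weights $e_1,\dots,e_M$ has Hilbert series $\prod(1-t^{e_i})^{-1}$. If $H(t)=\sum t^{\deg\epsilon}$, summed over a homogeneous basis $\{\epsilon\}$ of $A$ over $B$, then the series of $A$ is $H(t)$ times that of $B$, so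
\[
H(t)=\prod_{l=1}^M(1-t^l)\Big/\prod_{i=1}^r\prod_{l=1}^{N_i}(1-t^l).
\]
Numerator and denominator both have $M$ factors. Dividing each factor by $1-t$ and using $(1-t^l)/(1-t)\to l$ as $t\to1$ gives the rank $H(1)=M!/\prod N_i!=\mu$.

Let $\gamma\in\mathbb{C}^M$ and let $I_\gamma\subset A$ be the ideal generated by the $c_l-\gamma_l$. Since $A\cong B^\mu$ as a $B$-module, $A/I_\gamma$ has dimension $\mu$ over $\mathbb{C}$. This finite-dimensional algebra is the product of its localizations at the points of $\Gamma^{-1}(\gamma)$, and the multiplicity of a point is the dimension of the corresponding factor. The multiplicities add up to $\mu\ge1$. In particular the fiber is nonempty, and $\Gamma$ is surjective.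
\end{proof}

For the two quadratic factors of Section~\ref{sec:example}, $H(t)=(1-t)(1-t^2)/(1-t)^2=1+t$, which records the degrees of the basis $1,\alpha$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(3)]
Let $\gamma=(0,\dots,0,c)$ with $c\ne0$. The points $g\in\Gamma^{-1}(\gamma)$ are those with $f\equiv z+cz^{M+1}\pmod{z^{M+2}}$, and for them $k=M$. By part (1) the differential of $\Gamma$ at $g$ is onto, hence invertible. Let $\mathfrak{m}$ be the maximal ideal of the local ring of $E$ at $g$. The differentials of the $c_l-\gamma_l$ span $\mathfrak{m}/\mathfrak{m}^2$, so these functions generate $\mathfrak{m}$ by Nakayama's lemma, and $g$ has multiplicity $1$. By part (2) the fiber consists of exactly $\mu$ points. Finally, $k=M$ forces equality throughout \eqref{eq:chain}: $f$ has exactly $M$ distinct critical values, and $\sum(\deg g_i-1)=\sum N_i$ together with $\deg g_i-1\le N_i$ gives $\deg g_i=N_i+1$ for all $i$.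
\end{proof}

\begin{thebibliography}{9}

\bibitem{BH} Bruns and Herzog, \emph{Cohen--Macaulay Rings}.

\bibitem{PPA} \emph{Plane Polynomial Automorphisms of Fixed Multidegree},
\texttt{https://www.math.u-bordeaux.fr/\allowbreak\textasciitilde jpfurter/\allowbreak planePolynomialAutomorphisms\allowbreak OfFixedMultidegree.pdf}.

\bibitem{St} Stanley, \emph{Combinatorics and Commutative Algebra}.

\end{thebibliography}
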